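# Homogeneous polynomials on $L_\alpha$ spheres: the points where every limit vanishes

## 1. A guess: only the coordinate hyperplanes are exceptional

Fix $0<\alpha<1$ and look at the $L_\alpha$ sphere
$$S_\alpha^{d-1}=\{x\in\mathbb R^d:\ |x_1|^\alpha+\dots+|x_d|^\alpha=1\}.$$
We want to approximate continuous functions on it uniformly by sums $h_n+h_{n+1}$ of two homogeneous polynomials of consecutive degrees, with $n\to\infty$. There may be points of the sphere at which every function obtained in this way is forced to vanish. Which points are they? The sphere has cusps exactly where some coordinate is zero, and it is smooth elsewhere. So the first guess is that the bad points are those with a zero coordinate, and that nothing else about $\alpha$ matters: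
$$Z(S_\alpha^{d-1})=\{x\in S_\alpha^{d-1}:\ x_1\cdots x_d=0\}. \tag{1}$$

The survey "Homogeneous polynomial approximation on convex and star like domains" (https://drna.padovauniversitypress.it/system/files/papers/KrooSurvey2023.pdf) is the source of the question. It is known that the right side of (1) is contained in the left side, and that (1) holds if $\alpha$ is rational or $d=2$. The question is whether (1) holds for $d>2$ and irrational $\alpha$. We shall see that it does. First we fix the words.

**Definition A (star like domain).** In these notes a $0$-symmetric star like domain is a set $K=\{\rho\le 1\}$, where the gauge $\rho:\mathbb R^d\to[0,\infty)$ is continuous, positive off $0$, and satisfies $\rho(tx)=|t|\rho(x)$ for real $t$.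

Then $\partial K=\{\rho=1\}$ is compact, and each $x\ne0$ equals $\rho(x)$ times the point $x/\rho(x)$ of $\partial K$. For $S_\alpha^{d-1}$ the gauge is $\rho(x)=(\sum|x_j|^\alpha)^{1/\alpha}$. For instance, when $d=2$ and $\alpha=\frac12$ the curve is $\sqrt{|x_1|}+\sqrt{|x_2|}=1$. It passes through $(1,0)$, $(0,1)$ and $(\frac14,\frac14)$. The midpoint $(\frac12,\frac12)$ of the first two has $\sqrt{1/2}+\sqrt{1/2}=\sqrt2>1$, so the domain is not convex.

**Definition B (homogeneously approximable).** Let $H_n^d$ be the space of real homogeneous polynomials of degree $n$ in $d$ variables. A function $f\in C(\partial K)$ is homogeneously approximable if there are $h_n\in H_n^d$, $h_{n+1}\in H_{n+1}^d$ ($n\in\mathbb N$) with $h_n+h_{n+1}\to f$ uniformly on $\partial K$. The set of these $f$ is denoted by $A(K)$.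

**Definition C (exceptional zero set).** $Z(K)$ is the set of $x\in\partial K$ at which every $f\in A(K)$ vanishes.

On the Euclidean sphere, for example, $|x|^{2m}\in H_{2m}^d$ equals $1$ for all $m$. So the constant $1$ is homogeneously approximable (with odd-degree polynomials $0$), and $Z=\emptyset$. Two degrees are needed only because of parity, as follows.

**Lemma 3 (parity).** $f\in A(K)$ if and only if the even part of $f$ is a uniform limit of some $g_{2m}\in H_{2m}^d$ and the odd part is a uniform limit of some $g_{2m+1}\in H_{2m+1}^d$, as $m\to\infty$.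

*Proof.* Suppose $h_n+h_{n+1}\to f$. Take $n=2m$ and form $\frac12(f(x)\pm f(-x))$. The same operation applied to $h_{2m}+h_{2m+1}$ returns $h_{2m}$ and $h_{2m+1}$ respectively, so these converge to the even and the odd part. Conversely, among $g_n,g_{n+1}$ one has even and one has odd degree, so $g_n+g_{n+1}\to f$. $\square$

In particular it does not matter whether the pairs $(h_n,h_{n+1})$ come from one sequence or are chosen anew for each $n$, and a uniform limit of $h_{2m}\in H^d_{2m}$, $m\to\infty$, is in $A(K)$.

**Theorem 1.** Let $d\ge2$ and $\alpha>0$ be real. For every $x^0\in S_\alpha^{d-1}$ with $x_1^0\cdots x_d^0\ne0$ there is a homogeneously approximable $f\in C(S_\alpha^{d-1})$ with $f(x^0)\neq0$. Hence $Z(S_\alpha^{d-1})\subset\{x_1\cdots x_d=0\}$. Together with the opposite inclusion for $0<\alpha<1$, this gives (1) for all $d\ge2$ and all $0<\alpha<1$, rational or not.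

The opposite inclusion, quoted above as known, will also be proved, in Section 8.

## 2. The circle, and $\alpha=\frac12$ in the plane

**The Euclidean sphere.** For $\alpha=2$ we just saw $Z=\emptyset$. So (1) fails there, and the restriction $\alpha<1$ must enter in the proof that points with a zero coordinate are bad.

**Points off the axes, $\alpha=\frac12$, $d=2$.** Put $s_j=|x_j|^{1/2}$, so that $s_1+s_2=1$ on the curve. The identity $1=(s_1+s_2)^{4n}$ is a sum of terms $\binom{4n}{i}s_1^{4n-i}s_2^{i}$, and $s_2^{i}=|x_2|^{i/2}$ is a polynomial with even exponent exactly when $4$ divides $i$. Keep only those terms: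
$$h_{2n}(x)=\sum_{k=0}^n\binom{4n}{4k}x_1^{2(n-k)}x_2^{2k}=\frac14\sum_{\omega^4=1}(s_1+\omega s_2)^{4n}\quad\text{on the curve.} \tag{2}$$
The second equality holds because $\sum_{\omega^4=1}\omega^i$ is $4$ if $4\mid i$ and $0$ otherwise. Since $s_1+s_2=1$, we have $|s_1\pm i s_2|^2=1-2s_1s_2$ and $(s_1-s_2)^2=1-4s_1s_2$. Hence
$$\left|h_{2n}-\tfrac14\right|\le\tfrac34(1-2s_1s_2)^{2n}\le\tfrac34e^{-4ns_1s_2}.$$
So $h_{2n}\to\frac14$ off the axes, but $h_{2n}(1,0)=1$, and the convergence is not uniform. Multiply by $x_1^2x_2^2=(s_1s_2)^4$. Since $t^4e^{-4nt}\le n^{-4}e^{-4}$ for $t\ge0$, with the maximum at $t=1/n$,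
$$\left|x_1^2x_2^2h_{2n}-\tfrac14x_1^2x_2^2\right|\le\tfrac34e^{-4}n^{-4}.$$
Thus $x_1^2x_2^2$ is homogeneously approximable, and no point off the axes is in $Z$.

**The point $(1,0)$, same curve.** Let $h_n\in H_n^2$ converge uniformly to $F$ on the curve ($n$ in one parity class). By homogeneity $h_n(1,u)=(1+|u|^{1/2})^{2n}h_n(\cdot)$, where the dot is the point of the curve on the ray through $(1,u)$. Put $u=w/n^2$. Then $(1+|w|^{1/2}/n)^{2n}\to e^{2|w|^{1/2}}$, so for each real $w$
$$h_n(1,w/n^2)\to F(1,0)\,e^{2|w|^{1/2}}.$$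
The left side is a polynomial in $w$ and the right side has a cusp. Pointwise limits of polynomials can have cusps, so this alone proves nothing; some compactness in the complex plane is needed. Compare with the non-uniformly convergent family (2): its degree is $2n$, so $u=w/(2n)^2$, $|u|^{1/2}=|w|^{1/2}/(2n)$, and the rescaled limit is
$$\frac14\sum_{\omega^4=1}e^{2\omega|w|^{1/2}}=\tfrac12\left(\cosh 2|w|^{1/2}+\cos2|w|^{1/2}\right)=\sum_{k\ge0}\frac{16^kw^{2k}}{(4k)!},$$
an entire function. In Section 8 we show that rescaled limits are always entire. With a cusp factor this leaves only $F(1,0)=0$.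

## 3. Where irrational exponents break the filter

The construction (2) works whenever $2/\alpha=q$ is an integer. Out of $(s_1+\dots+s_d)^{qn}$, with $s_j=|x_j|^\alpha$, keep the terms whose exponents are all multiples of $q$, because $s_j^{qk_j}=x_j^{2k_j}$. For a rational $\alpha=r/t$ one keeps the multiples of $2t$, because $s_j^{2tk_j}=x_j^{2rk_j}$. For irrational $\alpha$ this stops at once. A power of $s_1+\dots+s_d$ contains only products of $s_j^{i}=|x_j|^{\alpha i}$ with integer $i$, and $\alpha i$ is irrational for $i\ge1$. The filter keeps no term with all exponents positive.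

The next thought is to replace $\alpha$ by a rational $\alpha'$ near it. Suppose $h_n$ converge uniformly on $S_{\alpha'}^{d-1}$, with a nonzero limit at the diagonal point $v'=d^{-1/\alpha'}(1,\dots,1)$. The diagonal point of $S_\alpha^{d-1}$ is $v=d^{-1/\alpha}(1,\dots,1)$, and homogeneity gives
$$h_n(v)=d^{\,n(1/\alpha'-1/\alpha)}h_n(v').$$
For a fixed $\alpha'\ne\alpha$ the factor tends to $\infty$ or to $0$ exponentially. To make it tend to $1$ one must take $\alpha'=\alpha'_n$ with $n(1/\alpha_n'-1/\alpha)\to0$. As $\alpha$ is irrational, the denominators of $\alpha'_n$ tend to infinity, and convergence proved for one exponent at a time says nothing about such a moving family.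

So insist on the monomials that we want, $x_1^{2k_1}\cdots x_d^{2k_d}=\prod s_j^{ak_j}$ with $a=2/\alpha$ real, and ask only for good coefficients. For integer $a$ the coefficient in (2) is $\dfrac{(an)!}{\prod(ak_j)!}$. This makes sense for every real $a>0$ if factorials are read as Gamma functions. No algebraic identity for the sum is left. But the limit $\frac14$ in (2) has a second explanation that does not use the identity: for large $n$ the multinomial weights look like a Gaussian bump, and a bump much wider than the spacing of a lattice can be summed over the lattice by an integral. Spacing $a$ instead of $1$ in $N-1$ directions gives the factor $a^{-(N-1)}$. This explanation uses only Stirling's formula, so it survives for real $a$. It needs all $ak_j$ to be large, so we insert a weight that removes the indices with small $k_j$. Some such weight is necessary: without it, at $s=(1,0,\dots,0)$ only $k=(n,0,\dots,0)$ contributes (with $0^0=1$), and the sum is $1$, not $a^{-(N-1)}$.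

## 4. Multinomial sums with Gamma-function weights

Let $N\ge2$, $\Delta=\{s\in[0,1]^N:\sum_js_j=1\}$, $0<\delta<1/N$, $\Delta_\delta=\{p\in\Delta:\ p_j\ge\delta\ \text{for all } j\}$, and $\varphi(p)=\prod_{j=1}^N(p_j-\delta)_+$. For real $a>0$ put
$$T_n(s)=\sum_{\substack{k\in\mathbb Z_{\ge0}^N\\ k_1+\dots+k_N=n}}\varphi\left(\tfrac kn\right)\frac{\Gamma(an+1)}{\prod_j\Gamma(ak_j+1)}\prod_{j=1}^Ns_j^{ak_j},\qquad s\in\Delta.$$

**Proposition 4.** $T_n\to a^{-(N-1)}\varphi$ uniformly on $\Delta$.

*Proof.* Only indices with $k_j>\delta n$ for all $j$ contribute. Write $L=an$ and $p=k/n$, so $ak_j=Lp_j$.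

**Step 1: replace Gamma functions by an exponential.** The purpose is to see the bump. Stirling's formula says $\Gamma(x+1)=\sqrt{2\pi x}\,(x/e)^xe^{\theta/(12x)}$ with $0<\theta<1$. Apply it at $x=L$ and at $x=Lp_j\ge\delta L$. Since $\sum p_j=1$, the powers of $L$ and $e$ cancel in $(L/e)^L/\prod(Lp_j/e)^{Lp_j}=\prod p_j^{-Lp_j}$, and the square roots give $(2\pi L)^{-(N-1)/2}\prod p_j^{-1/2}$. Hence
$$\frac{\Gamma(L+1)}{\prod_j\Gamma(Lp_j+1)}\prod_js_j^{Lp_j}=(1+\varepsilon_n(k))(2\pi L)^{-\frac{N-1}2}\prod_jp_j^{-1/2}\,e^{-LD(p\|s)},\qquad D(p\|s)=\sum_jp_j\log\frac{p_j}{s_j}.$$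
If some $s_j=0$, then $D=+\infty$ and both sides are $0$, because $k_j>0$. Here $1+\varepsilon_n(k)=e^{\eta}$ with $|\eta|\le\frac{1}{12L}+\frac{N}{12\delta L}$. So $\sup_k|\varepsilon_n(k)|\to0$, and $\varepsilon_n$ does not depend on $s$. Define
$$J_n(s)=(2\pi L)^{-\frac{N-1}2}\sum_{p\in\Delta\cap\frac1n\mathbb Z^N}\psi(p)e^{-LD(p\|s)},\qquad \psi(p)=\varphi(p)\prod_jp_j^{-1/2},$$
with $\psi=0$ off $\Delta_\delta$. All terms are $\ge0$, so $|T_n-J_n|\le\sup_k|\varepsilon_n(k)|\,J_n$. It therefore suffices to prove $J_n\to a^{-(N-1)}\varphi$ uniformly, for then the $J_n$ are also uniformly bounded. Note that $\psi$ is bounded and continuous on the hyperplane $\{\sum p_j=1\}$. Indeed, on $\Delta_\delta$ we have $\prod p_j^{-1/2}\le\delta^{-N/2}$, and $\varphi$ is continuous on the hyperplane and vanishes unless all $p_j>\delta$.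

**Step 2: bound $D$ from below.** This will show that only $p$ near $s$ matter. Let $p\in\Delta_\delta$ and all $s_j>0$. Taylor's formula for $g(t)=t\log t$ at $s_j$ ($g'=\log t+1$, $g''=1/t$) reads
$$p_j\log\frac{p_j}{s_j}-p_j+s_j=\frac{(p_j-s_j)^2}{2\xi_j},\qquad \xi_j\text{ between }p_j\text{ and }s_j.$$
Sum over $j$ and use $\sum p_j=\sum s_j$:
$$D(p\|s)=\frac12\sum_j\frac{(p_j-s_j)^2}{\xi_j}\ \ge\ \frac12|p-s|^2, \tag{3}$$
because $\xi_j\le1$. The inequality also holds if some $s_j=0$, since then $D=+\infty$. The equality in (3) also holds for any $p\in\Delta$ with all $p_j>0$.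

**Step 3: reduce uniform convergence to sequences.** It suffices to show that if $s^{(n)}\to s^*$ in $\Delta$, along any subsequence of $n$, then $J_n(s^{(n)})\to a^{-(N-1)}\varphi(s^*)$. Otherwise there would be $\varepsilon>0$ and points $s^{(n)}$, for infinitely many $n$, with $|J_n(s^{(n)})-a^{-(N-1)}\varphi(s^{(n)})|\ge\varepsilon$. A convergent subsequence and the continuity of $\varphi$ give a contradiction.

**Step 4: $s^*\notin\Delta_\delta$.** Here we show that the limit is $0$. As $\Delta_\delta$ is closed, there is $\eta>0$ with $|p-s^{(n)}|\ge\eta$ for all $p\in\Delta_\delta$ and all large $n$. There are at most $(n+1)^{N-1}$ lattice points in $\Delta$, so by (3)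
$$J_n(s^{(n)})\le(2\pi L)^{-\frac{N-1}2}(n+1)^{N-1}\|\psi\|_\infty e^{-an\eta^2/2}\to0=\varphi(s^*).$$

**Step 5: $s^*\in\Delta_\delta$; write the sum as an integral.** The purpose is to be able to use dominated convergence. Let a prime denote the first $N-1$ coordinates. For $w\in\mathbb R^{N-1}$ let $k'(w)$ be the componentwise integer part of $n\,s'^{(n)}+\sqrt n\,w$, let $p'(w)=k'(w)/n$, and let $p(w)$ be the point of $\{\sum p_j=1\}$ with first coordinates $p'(w)$. Each $k'\in\mathbb Z^{N-1}$ is the value of $k'(w)$ on a cube of side $n^{-1/2}$, so of volume $n^{-(N-1)/2}$. If $\psi(p(w))\ne0$, then all $p_j(w)>\delta$, so $p(w)$ is one of the lattice points in the sum $J_n$, and every lattice point with $\psi\ne0$ arises. Since $(2\pi L)^{-(N-1)/2}=(2\pi a)^{-(N-1)/2}n^{-(N-1)/2}$,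
$$J_n(s^{(n)})=(2\pi a)^{-\frac{N-1}2}\int_{\mathbb R^{N-1}}\psi(p(w))\,e^{-anD(p(w)\|s^{(n)})}\,dw,$$
where the integrand is $0$ whenever $\psi(p(w))=0$.

**Step 6: a majorant.** For $j<N$ we have $|\sqrt n(p_j(w)-s_j^{(n)})-w_j|\le n^{-1/2}\le1$, so $n(p_j(w)-s_j^{(n)})^2\ge(|w_j|-1)_+^2$. By (3) the integrand is at most
$$\|\psi\|_\infty\exp\Big(-\frac a2\sum_{j<N}(|w_j|-1)_+^2\Big),$$
which is integrable and does not depend on $n$.

**Step 7: the pointwise limit and its integral.** Fix $w$. Then $p(w)\to s^*$, and all $s_j^*\ge\delta>0$, so for large $n$ all coordinates of $p(w)$ and $s^{(n)}$ are positive and (3) applies with $\xi_j\to s_j^*$. Moreover $\sqrt n(p_j(w)-s_j^{(n)})\to w_j$ for $j<N$, and the $N$-th difference tends to $-\sum_{j<N}w_j$. So the integrand tends to $\psi(s^*)\exp(-\frac a2w^THw)$, where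
$$w^THw=\sum_{j<N}\frac{w_j^2}{s_j^*}+\frac{\big(\sum_{j<N}w_j\big)^2}{s_N^*}.$$
Here $H$ is a diagonal matrix plus a matrix of rank one, and $\det(\mathrm{diag}(d_j)+c\,\mathbf 1\mathbf 1^T)=\prod d_j\,(1+c\sum d_j^{-1})$. Hence
$$\det H=\prod_{j<N}\frac1{s_j^*}\Big(1+\sum_{j<N}\frac{s_j^*}{s_N^*}\Big)=\prod_{j<N}\frac1{s_j^*}\cdot\frac{1}{s_N^*}=\prod_{j=1}^N\frac1{s_j^*}.$$
By dominated convergence and the Gaussian integral $\int e^{-\frac a2w^THw}dw=(2\pi/a)^{(N-1)/2}(\det H)^{-1/2}$,
$$J_n(s^{(n)})\to(2\pi a)^{-\frac{N-1}2}\,\psi(s^*)\Big(\frac{2\pi}a\Big)^{\frac{N-1}2}\prod_{j=1}^N(s_j^*)^{1/2}=a^{-(N-1)}\varphi(s^*).\qquad\blacksquare$$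

## 5. Points with no zero coordinate

We now prove the first two assertions of Theorem 1. Let $\alpha>0$, $N=d$ and $a=2/\alpha$. For $x\in S_\alpha^{d-1}$ put $s_j=|x_j|^\alpha$. Then $s\in\Delta$ and $s_j^{ak_j}=|x_j|^{2k_j}=x_j^{2k_j}$. So on the sphere $T_n(s)$ equals
$$h_{2n}(x)=\sum_{k_1+\dots+k_d=n}\varphi\left(\tfrac kn\right)\frac{\Gamma(\frac{2n}\alpha+1)}{\prod_j\Gamma(\frac{2k_j}\alpha+1)}\,x_1^{2k_1}\cdots x_d^{2k_d}\ \in H_{2n}^d.$$
By Proposition 4, $h_{2n}$ converges uniformly on $S_\alpha^{d-1}$ to
$$g_\delta(x)=(\alpha/2)^{d-1}\prod_{j=1}^d(|x_j|^\alpha-\delta)_+,$$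
and $g_\delta$ is homogeneously approximable by the comment after Lemma 3. If $x_1^0\cdots x_d^0\ne0$, choose $0<\delta<\min_j|x_j^0|^\alpha$. As the numbers $|x_j^0|^\alpha$ add up to $1$, their minimum is at most $1/d$, so $\delta<1/d$ is allowed. Then $g_\delta(x^0)>0$ and $x^0\notin Z(S_\alpha^{d-1})$. Hence $Z(S_\alpha^{d-1})\subset\{x_1\cdots x_d=0\}$. $\blacksquare$

With the known opposite inclusion this already settles (1) for every $0<\alpha<1$. The next sections prove more: the full description of $A(K)$, for a larger family of domains, including that opposite inclusion.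

## 6. Domains built from several forms, and the ideal of approximable functions

**Theorem 2.** Let $d\ge2$, let $P_1,\dots,P_N$ be nonzero real homogeneous polynomials on $\mathbb R^d$ of degrees $m_1,\dots,m_N\ge1$ whose only common real zero is $0$, let $\alpha>0$, and let
$$K=\Big\{x:\ \sum_{j=1}^N|P_j(x)|^{\alpha/m_j}\le1\Big\}.$$
(i) For every $\alpha>0$, each $f\in C(\partial K)$ vanishing on $\{P_1\cdots P_N=0\}\cap\partial K$ is homogeneously approximable.
(ii) If $0<\alpha<1$, then $f\in C(\partial K)$ is homogeneously approximable if and only if $f=0$ on $\{P_1\cdots P_N=0\}\cap\partial K$. In particular $Z(K)=\{x\in\partial K:\ P_1(x)\cdots P_N(x)=0\}$.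

The choice $P_j=x_j$, $N=d$ gives $S_\alpha^{d-1}$. Another example: for $d=2$, $P_1=x_1^2+x_2^2$ and $P_2=x_1$, the domain is $(x_1^2+x_2^2)^{\alpha/2}+|x_1|^\alpha\le1$. For $0<\alpha<1$ part (ii) says that $Z(K)$ is the set of boundary points with $x_1=0$, that is, $\{(0,1),(0,-1)\}$.

The gauge $\rho(x)=\big(\sum_j|P_j(x)|^{\alpha/m_j}\big)^{1/\alpha}$ is continuous, satisfies $\rho(tx)=|t|\rho(x)$, and is positive off $0$ because the $P_j$ have no other common zero. So $K$ is a $0$-symmetric star like domain and $\partial K=\{\rho=1\}$ is compact. The following lemma reduces a question about functions to one about points.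

**Lemma 5 (ideal property).** For a $0$-symmetric star like domain $K$ with compact boundary, $A(K)$ is a closed ideal of $C(\partial K)$. Hence $A(K)=\{f\in C(\partial K):\ f|_{Z(K)}=0\}$.

*Proof.* We have $f\in A(K)$ if and only if $\operatorname{dist}(f,H_n^d+H_{n+1}^d)\to0$ in $C(\partial K)$. This condition is stable under linear combinations. It is also stable under uniform limits, as $\operatorname{dist}(f,V)\le\|f-f_i\|+\operatorname{dist}(f_i,V)$. So $A(K)$ is a closed linear subspace. If $h_n+h_{n+1}\to f$ and $q\in H_r^d$, then $qh_n+qh_{n+1}\to qf$ with $qh_n\in H_{n+r}^d$ and $qh_{n+1}\in H_{n+r+1}^d$. So $qf\in A(K)$. By linearity this holds for every polynomial $q$, and by the Weierstrass theorem and closedness for every $q\in C(\partial K)$. So $A(K)$ is a closed ideal.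

A closed ideal $I$ of $C(X)$, $X$ compact, consists of all functions vanishing on its common zero set $E$. To see this, let $f=0$ on $E$ and $\varepsilon>0$. The compact set $X_\varepsilon=\{|f|\ge\varepsilon\}$ misses $E$, so by compactness finitely many $g_i\in I$ have no common zero on $X_\varepsilon$. Then $G=\sum g_i^2\in I$ and $G\ge c>0$ on $X_\varepsilon$. For $t>0$ the function $f\,\frac{tG}{1+tG}$ is in $I$ and differs from $f$ by $|f|/(1+tG)$. This is at most $\|f\|/(1+tc)$ on $X_\varepsilon$ and at most $\varepsilon$ elsewhere. Letting $t\to\infty$ and then $\varepsilon\to0$ we get $f\in I$. For $I=A(K)$ the common zero set is $Z(K)$ by definition. $\square$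

## 7. Filling in the missing degrees: proof of Theorem 2(i)

For general $P_j$ the construction of Section 5 will give polynomials only in degrees divisible by some $2m$. The following lemma supplies the other even degrees.

**Lemma 6 (degree filling).** Let $K$ be a $0$-symmetric star like domain with compact boundary, $m\ge1$, and let $g\in C(\partial K)$ be a uniform limit of $h_{2mn}\in H_{2mn}^d$, $n\to\infty$. Then $g\in A(K)$.

*Proof.* Let $A_m$ be the set of all such uniform limits. It is a closed subspace (by the distance argument of Lemma 5) of the algebra $C_{ev}(\partial K)$ of even continuous functions. Let $\mathcal B$ be the span of the restrictions to $\partial K$ of homogeneous polynomials of degrees divisible by $2m$. This is an algebra containing the constants, and $\mathcal B A_m\subset A_m$.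

We claim that $\mathcal B$ separates the points of the quotient $\partial K/\{\pm1\}$. Suppose $\ell(x)^{2m}=\ell(y)^{2m}$ for all linear forms $\ell$. Then for each $\ell$ either $\ell(x-y)=0$ or $\ell(x+y)=0$. The space of linear forms is thus the union of two subspaces, so one of them is the whole space, and $x=y$ or $x=-y$.

By the Stone–Weierstrass theorem on the compact space $\partial K/\{\pm1\}$, $\mathcal B$ is dense in $C_{ev}(\partial K)$. So the closed subspace $A_m$ is an ideal in $C_{ev}(\partial K)$. For $0\le i<m$ the function $|x|^{-2i}$ is even and continuous on $\partial K$, hence $g|x|^{-2i}\in A_m$. Multiply its approximants from $H^d_{2mn}$ by the polynomial $|x|^{2i}\in H_{2i}^d$: we see that $g$ is a uniform limit of polynomials in $H^d_{2mn+2i}$, $n\to\infty$. The degrees $2mn+2i$, $0\le i<m$, run through all even numbers, so the $m$ sequences together form one sequence $h_{2M}\in H_{2M}^d$ with $h_{2M}\to g$ as $M\to\infty$. By Lemma 3, $g\in A(K)$. $\square$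

*Proof of Theorem 2(i).* By Lemma 5 it suffices to show $Z(K)\subset\{P_1\cdots P_N=0\}$: a function that vanishes on the larger set then vanishes on $Z(K)$. So let $x^0\in\partial K$ with all $P_j(x^0)\neq0$. We look for $g\in A(K)$ with $g(x^0)\ne0$.

If $N=1$, then $|P_1|=1$ on $\partial K$, so $P_1^{2n}\in H^d_{2m_1n}$ equals $1$ on $\partial K$. By Lemma 6 with $m=m_1$, $g\equiv1$ is in $A(K)$.

If $N\ge2$, let $m=\operatorname{lcm}(m_1,\dots,m_N)$, $a=2m/\alpha$ and $s_j=|P_j|^{\alpha/m_j}$. On $\partial K$ we have $s\in\Delta$ and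
$$s_j^{ak_j}=|P_j|^{2(m/m_j)k_j}=P_j^{2(m/m_j)k_j},$$
a homogeneous polynomial of degree $2mk_j$. So $T_n(s)$ coincides on $\partial K$ with an element of $H^d_{2mn}$, and by Proposition 4 it converges uniformly to
$$g=a^{-(N-1)}\prod_{j=1}^N\left(|P_j|^{\alpha/m_j}-\delta\right)_+.$$
By Lemma 6, $g\in A(K)$. For $0<\delta<\min_j|P_j(x^0)|^{\alpha/m_j}$, which is at most $1/N$, we have $g(x^0)>0$. $\blacksquare$

The hypothesis on $\alpha$ in (ii) cannot simply be dropped. If $\alpha$ is an even integer and $P_j=x_j$, then $(\sum x_j^\alpha)^n\in H^d_{\alpha n}$ equals $1$ on $\partial K$. By Lemma 6 with $m=\alpha/2$, $1\in A(K)$, so $Z(K)=\emptyset$.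

## 8. Cusps force vanishing: proof of Theorem 2(ii)

Let $0<\alpha<1$. By part (i) it remains to show that every $f\in A(K)$ vanishes at each $x^0\in\partial K$ with $P_{j_0}(x^0)=0$ for some $j_0$. By Lemma 3, applied to the even and odd parts of $f$, it suffices to prove the following: if $h_n\in H_n^d$ converge uniformly on $\partial K$ to $F$, with $n\to\infty$ in one parity class, then $F(x^0)=0$. The model is the point $(1,0)$ of Section 2.

**Step 1: restrict to a line on which the gauge has a cusp.** Choose $v$ with $P_{j_0}(v)\ne0$, put $e=v-x^0$, and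
$$\sigma(u)=\rho(x^0+ue)^\alpha=\sum_j|P_j(x^0+ue)|^{\alpha/m_j},\qquad u\in\mathbb R.$$
The vector $e$ is not parallel to $x^0$, since otherwise $v=\lambda x^0$ and $P_{j_0}(v)=\lambda^{m_{j_0}}P_{j_0}(x^0)=0$. So $x^0+ue\ne0$ and $\sigma(u)>0$ for all real $u$. (In the model, $e$ may be taken to be $(0,1)$, and $\sigma(u)=1+|u|^\alpha$.)

Near $u=0$ the terms with $P_j(x^0)\ne0$ are smooth. They add up to $1+O(u)$, since at $u=0$ the other terms vanish and $\sigma(0)=1$. A term with $P_j(x^0)=0$ is either identically zero in $u$, or $P_j(x^0+ue)=u^{k_j}(b_j+O(u))$ with $b_j\ne0$ and $1\le k_j\le m_j$. In the latter case the term is $|u|^{\alpha k_j/m_j}(c_j+O(u))$ with $c_j=|b_j|^{\alpha/m_j}>0$. The term $j_0$ is of the latter kind, because it is not zero at $u=1$. Let $\gamma$ be the smallest of the exponents $\alpha k_j/m_j$. Then $0<\gamma\le\alpha<1$, so $O(u)=o(|u|^\gamma)$, and for some $c>0$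
$$\sigma(u)=1+c|u|^\gamma+o(|u|^\gamma)\qquad(u\to0).$$
For $|u|\ge1$ we have $\sigma(u)=O(|u|^\alpha)$, since $P_j(x^0+ue)$ is a polynomial in $u$ of degree at most $m_j$. On compact sets away from $0$, $\sigma$ is bounded. With a suitable constant $C$, then,
$$\sigma(u)\le1+C(|u|^\gamma+|u|^\alpha)\qquad(u\in\mathbb R).$$

**Step 2: rescale so that the cusp survives.** Put $Q_n(w)=h_n(x^0+n^{-1/\gamma}we)$, a real polynomial in $w$, and let $M\ge1$ bound all $\|h_n\|_{C(\partial K)}$. For real $w$ and $u=n^{-1/\gamma}w$, homogeneity gives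
$$Q_n(w)=\sigma(u)^{n/\alpha}\,h_n\Big(\frac{x^0+ue}{\rho(x^0+ue)}\Big).$$
Here $n|u|^\gamma=|w|^\gamma$ and $n|u|^\alpha=n^{1-\alpha/\gamma}|w|^\alpha\le|w|^\alpha$, as $\gamma\le\alpha$. With $1+t\le e^t$ we get
$$|Q_n(w)|\le M\exp\Big(\frac C\alpha\left(|w|^\gamma+|w|^\alpha\right)\Big)\qquad(w\in\mathbb R). \tag{4}$$
For fixed real $w$ we have $u\to0$ and $\frac n\alpha\log\sigma(u)=\frac n\alpha\left(c|u|^\gamma+o(|u|^\gamma)\right)\to\frac c\alpha|w|^\gamma$, and the argument of $h_n$ tends to $x^0$. By uniform convergence and the continuity of $F$,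
$$Q_n(w)\to F(x^0)\,e^{c|w|^\gamma/\alpha}\qquad(w\in\mathbb R). \tag{5}$$

**Step 3: pass from the real line to the complex plane.** We need compactness of $(Q_n)$ in $\mathbb C$, and the bound (4) is only on $\mathbb R$. The tool is the following.

**Lemma 7.** If $Q\not\equiv0$ is a polynomial and $z=r+iy$ with $y>0$, then
$$\log|Q(z)|\le\frac y\pi\int_{\mathbb R}\frac{\log|Q(t)|}{(t-r)^2+y^2}\,dt.$$

*Proof.* The kernel $\frac y\pi\frac1{(t-r)^2+y^2}$ has integral $1$, so constants are fine, and by adding logarithms it suffices to treat $Q(z)=z-b$.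

Let $\operatorname{Im}b<0$. A branch of $\log(\zeta-b)$ is holomorphic on a neighborhood of the closed upper half plane. Integrate it against
$$\frac1{2\pi i}\Big(\frac1{\zeta-z}-\frac1{\zeta-\bar z}\Big)=\frac{y}{\pi}\,\frac1{(\zeta-z)(\zeta-\bar z)}$$
over $[-R,R]$ and the upper half circle of radius $R$. The only pole inside is $z$, so the value is $\log(z-b)$. The half circle contributes $O(R\cdot R^{-2}\log R)\to0$. On the real line $(t-z)(t-\bar z)=(t-r)^2+y^2$, and the real part gives the formula with equality.

Let $b$ be real. Apply the previous case to $b-i\varepsilon$ and let $\varepsilon\downarrow0$. For $0<\varepsilon\le1$, $\log|t-b+i\varepsilon|$ lies between $\log|t-b|$ and $\log(|t-b|+1)$, which are both integrable against the kernel. So dominated convergence gives equality again.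

Let $\operatorname{Im}b>0$. Then $|z-b|\le|z-\bar b|$ for $z$ in the upper half plane, and $|t-b|=|t-\bar b|$ for real $t$, so the case of $\bar b$ gives the inequality. $\square$

Apply Lemma 7 to $Q_n$ (if $Q_n\equiv0$ there is nothing to bound), insert (4), and substitute $t=r+y\tau$:
$$\log|Q_n(z)|\le\log M+\frac C\alpha\sum_{\kappa\in\{\gamma,\alpha\}}\frac1\pi\int_{\mathbb R}\frac{|r+y\tau|^\kappa}{1+\tau^2}\,d\tau,$$
where the sum has two terms even if $\gamma=\alpha$. As $0<\kappa<1$, we have $|r+y\tau|^\kappa\le|r|^\kappa+y^\kappa|\tau|^\kappa$, and $c_\kappa=\frac1\pi\int|\tau|^\kappa(1+\tau^2)^{-1}d\tau$ is finite. Here $\alpha<1$ is used. Since $|r|^\kappa\le1+|z|$ and $y^\kappa\le1+|z|$, with $C'=\frac C\alpha(2+c_\gamma+c_\alpha)$ we get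
$$\log|Q_n(z)|\le\log M+C'(1+|z|)$$
for $\operatorname{Im}z>0$. The polynomials $Q_n$ are real, so the bound holds for $\operatorname{Im}z<0$ by conjugation, and on $\mathbb R$ it follows from (4). The constant $C'$ does not depend on $n$.

**Step 4: an entire function cannot have a cusp.** By Step 3 the $Q_n$ are locally uniformly bounded on $\mathbb C$. By Montel's theorem a subsequence converges locally uniformly to an entire function $Q$, and (5) gives
$$Q(w)=F(x^0)\,e^{c|w|^\gamma/\alpha}\qquad(w\in\mathbb R).$$
As $c>0$ and $0<\gamma<1$, the quotient $(e^{c|w|^\gamma/\alpha}-1)/|w|$ tends to $\infty$ as $w\to0$. So the right side is not differentiable at $0$ unless $F(x^0)=0$. Hence $F(x^0)=0$.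

This proves that every $f\in A(K)$ vanishes on $\{P_1\cdots P_N=0\}\cap\partial K$, so this set lies in $Z(K)$. Together with part (i) it gives the equivalence in (ii). The proof of (i) also gave $Z(K)\subset\{P_1\cdots P_N=0\}$, and the formula for $Z(K)$ follows. $\blacksquare$

For $P_j=x_j$ and $N=d$ this contains the inclusion $\{x\in S_\alpha^{d-1}:x_1\cdots x_d=0\}\subset Z(S_\alpha^{d-1})$ for $0<\alpha<1$. With Section 5 it completes the proof of Theorem 1: equality (1) holds for all $d\ge2$ and every $0<\alpha<1$, in particular for every irrational one. Moreover, for $0<\alpha<1$, a function $f\in C(S_\alpha^{d-1})$ is homogeneously approximable if and only if it vanishes on the coordinate hyperplanes.
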